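# A Tate ring with perfectoid residue fields whose v-completion is not perfectoid

## 1. Approximate $p$-th roots on the closed unit disc

Fix a prime $p$. Write $|\cdot|$ for the absolute value of $\mathbb C_p$ and $\mathbb C_p^\circ=\{|c|\le 1\}$; its residue field is $\overline{\mathbb F}_p$. For $r\in\mathbb Q$ let $p^r$ denote some element of $\mathbb C_p$ with $|p^r|=|p|^r$.

Start with the ring $A_0=\mathbb C_p\langle T\rangle$ of functions on the closed unit disc, with its Gauss norm. Can we find
$$f\in\mathbb C_p^\circ\langle T\rangle\quad\text{with}\quad f^p-T\in p\,\mathbb C_p^\circ\langle T\rangle\ ?\tag{1}$$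
No. Reduce coefficients modulo the maximal ideal of $\mathbb C_p^\circ$: we would get $\bar f^{\,p}=T$ in $\overline{\mathbb F}_p[T]$, but the degree of $\bar f^{\,p}$ is divisible by $p$.

Now ask the same thing point by point. At the point $T=a$ with $a\in\mathbb C_p^\circ$ the residue field is $\mathbb C_p$, and $a$ has an honest $p$-th root. At the Gauss point, the completed residue field $K$ is the completion of $\operatorname{Frac}A_0$ for the Gauss norm, and the residue field of $K^\circ$ is $\overline{\mathbb F}_p(T)$, which is not perfect. So Frobenius is not surjective on $K^\circ/p$. The global failure in (1) is seen at one point.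

The standard cure is to adjoin roots. Let
$$S_0=\mathbb C_p\langle T^{1/p^\infty}\rangle=\Big\{\sum_{l\in\mathbb Z[1/p],\,l\ge0}f_lT^l:\ f_l\to0\Big\},\qquad \Big|\sum f_lT^l\Big|=\max|f_l| .$$
If $\sum f_lT^l$ is a finite sum with all $|f_l|\le1$, then $\big(\sum f_l^{1/p}T^{l/p}\big)^p\equiv\sum f_lT^l$ modulo $p$. Finite sums are dense, so Frobenius is surjective on $S_0^\circ/p$.

A third ring shows that "all points are good" does not by itself make a ring good. Take $S_0[\epsilon]/(\epsilon^2)$. Every valuation kills $\epsilon$, so this ring has the same points and the same residue fields as $S_0$. But $\epsilon\, S_0$ consists of power-bounded elements and is unbounded, so the ring is not even uniform. The defect disappears if we only look at the ring through maps to perfectoid rings, since those are reduced and do not see $\epsilon$. The operation "look only through perfectoid test objects" is called v-completion. The question that grows out of these three rings is this: if every residue field of $A$ is perfectoid, is the v-completion of $A$ a perfectoid ring?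

## 2. Huber rings, perfectoid rings and the v-completion

**Definition (Tate and uniform rings).** All Huber rings here are Tate: they contain a topologically nilpotent unit $\varpi$, and some open subring carries the $\varpi$-adic topology. $A^\circ$ is the subring of power-bounded elements. $A$ is uniform if $A^\circ$ is bounded. (We saw that $S_0[\epsilon]/(\epsilon^2)$ is not uniform.)

**Definition (points and residue fields).** $\operatorname{Spa}(A,A^+)$ is the space of continuous valuations on $A$ that are $\le1$ on $A^+$. For a point $x$, the completed residue field $K(x)$ is the completion of $\operatorname{Frac}(A/\operatorname{supp}x)$ in the valuation topology. As $A$ is Tate, $x$ has a unique rank-one generalization, and it defines the same topology and the same field $K(x)$.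

**Definition (perfectoid).** A perfectoid ring is a complete uniform Tate ring $R$ that contains a topologically nilpotent unit $\varpi$ with $\varpi^p\mid p$ in $R^\circ$ and on which Frobenius $R^\circ/p\to R^\circ/p$ is surjective. A perfectoid field is a perfectoid ring that is a nonarchimedean field. For example, $\mathbb C_p$ is a perfectoid field with $\varpi=p^{1/p}$. The field $\mathbb Q_p$ is not, since $|\varpi|<1$ forces $|\varpi^p|\le|p|^p<|p|$. The ring $S_0$ is perfectoid and $\mathbb C_p\langle T\rangle$ is not.

The residue fields of a perfectoid ring $R$ over $\mathbb C_p$ are perfectoid. Let $a\in K(x)^\circ$; we may take $x$ of rank one. Approximate $a$ modulo $p$ by a quotient $s/t$ with $t(x)\neq0$. On a rational neighborhood $U$ of $x$ on which $t$ is invertible and $|s/t|\le1$, the ring $\mathcal O(U)$ is perfectoid (fact (F3) below). So $s/t\equiv u^p$ modulo $p\,\mathcal O(U)^\circ$, and hence $a\equiv u(x)^p$ modulo $p$. In particular $S_0$ and $S_0[\epsilon]/(\epsilon^2)$ have perfectoid residue fields.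

**Definition (v-completion).** Let $p$ be topologically nilpotent in $A$, let $X=\operatorname{Spa}(A,A^\circ)$, and let $X_{\mathrm v}$ be its v-site (via the associated diamond), with sheaves $\mathcal O,\mathcal O^+$. Put
$$\check A=H^0(X_{\mathrm v},\mathcal O),\qquad \check A^+=H^0(X_{\mathrm v},\mathcal O^+).$$
$\check A^+$ is declared open in $\check A=\check A^+[\varpi^{-1}]$ and carries the $\varpi$-adic topology. Then $\check A$ is a complete Tate ring and $A\to\check A$ is continuous. $A$ is v-complete if this map is an isomorphism.

Concretely, every affinoid perfectoid $Y=\operatorname{Spa}(P,P^+)$ with a continuous map $A\to P$ carrying $A^\circ$ into $P^+$ is an object of $X_{\mathrm v}$. An element $g\in\check A$ restricts to an element of $H^0(Y_{\mathrm v},\mathcal O)$, functorially in $Y$. We use the following facts from Scholze's *Étale cohomology of diamonds* (Thm. 8.7, Prop. 8.8) and *Perfectoid spaces* (Thm. 6.3, Prop. 6.18).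

- (F1) For $Y=\operatorname{Spa}(P,P^+)$ affinoid perfectoid, $H^0(Y_{\mathrm v},\mathcal O)=P$ and $H^0(Y_{\mathrm v},\mathcal O^+)=P^+$. Moreover $H^i(Y_{\mathrm v},\mathcal O^+)$ is almost zero for $i>0$ (over $\mathbb C_p$: killed by $p^{\varepsilon}$ for every rational $\varepsilon>0$).
- (F2) Surjective maps of affinoid perfectoid spaces are v-covers.
- (F3) Rational localizations of perfectoid rings are perfectoid. Fibre products of affinoid perfectoid spaces exist and are affinoid perfectoid.

*Two v-completions.* For $A=S_0[\epsilon]/(\epsilon^2)$, maps to perfectoid rings factor through $S_0$, so $\check A=S_0$: the conclusion we hope for holds.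

For $A_0=\mathbb C_p\langle T\rangle$ we get $\check A_0=A_0$. Indeed, choose a compatible system $(\zeta_{p^j})$ of primitive $p^j$-th roots of unity, and let $\sigma$ be the automorphism $T^{1/p^j}\mapsto\zeta_{p^j}T^{1/p^j}$ of $S_0$ over $A_0$. For $g\in\check A_0$, the restriction $g_{S_0}\in S_0$ is fixed by $\sigma$ by functoriality. As $\sigma$ multiplies $T^l$ by a root of unity that is $1$ only for $l\in\mathbb Z$, we get $g_{S_0}=a\in\mathbb C_p\langle T\rangle$. At any rank-one geometric point of any affinoid perfectoid $\operatorname{Spa}(P,P^+)$ over $X$, the resulting map from $A_0$ to an algebraically closed field extends to $S_0$ (choose $p$-power roots of the value of $T$), so $g-a$ vanishes there. As $P$ is uniform, $g-a$ restricts to $0$ in $P$. Hence $g=a$, and $\check A_0^+=\mathbb C_p^\circ\langle T\rangle$. Here the conclusion fails, and so does the hypothesis, at the Gauss point.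

**Conjecture 12.1** (of "Sheafiness Criteria For Huber Rings", http://www.math.berkeley.edu/~kedlaya/papers/criteria.pdf). *Let $A$ be a (Tate) Huber ring in which $p$ is topologically nilpotent. Suppose that for every $x\in X=\operatorname{Spa}(A,A^\circ)$ the completed residue field $K(x)$ is a perfectoid field. Then $\check A$ is a perfectoid ring.*

The conjecture is false, for every $p$.

**Theorem 1.** *For every prime $p$ there is a complete uniform Tate ring $A$ over $\mathbb C_p$, with an element $T\in A^\circ$, such that*

1. *for every $x\in X=\operatorname{Spa}(A,A^\circ)$ the field $K(x)$ is perfectoid;*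
2. *there is no $g\in\check A^\circ$ with $g^p-T\in p\check A^\circ$.*

By part 2, Frobenius is not surjective on $\check A^\circ/p$, so $\check A$ is not perfectoid, while part 1 is the hypothesis of the conjecture. Two supplements, not needed for the disproof, come in Sections 11 and 12.

**Theorem 2.** *For the same $A$, the map $\varprojlim_{x\mapsto x^p}\mathbb C_p\to\varprojlim_{x\mapsto x^p}\check A$ is bijective. Consequently every continuous ring homomorphism from a perfectoid ring to $\check A$ has image in $\mathbb C_p$.*

**Remark 3.** *If $pA=0$, then $\check A$ is perfectoid.* So the failure is a mixed-characteristic phenomenon.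

## 3. Two local roots that do not glue

Let us first try to prove the conjecture, say over $\mathbb C_p$. Let $f\in A^\circ$ and fix a rational $c$ with $0<c<1$. For each $x$ there is $u\in K(x)$ with $|f-u^p|\le|p|$ for the rank-one absolute value. Approximate $u$ by a quotient $s/t$ with $s,t\in A$. Then $|f-u^p|\le|p|^c$ on a whole neighborhood of $x$, also if $x$ has higher rank, because we gave up a little precision. By quasi-compactness, finitely many neighborhoods $U_i$ with approximate roots $u_i$ cover $X$.

What happens on $U_i\cap U_j$? Modulo $p$ we have $(u_i-u_j)^p\equiv u_i^p-u_j^p$, so $|u_i-u_j|\le|p|^{c/p}$. This is all we know. Each $u_i$ may be changed by any multiple of $p^{c/p}$ by a power-bounded function without harm, since $(u+p^{c/p}v)^p\equiv u^p+p^cv^p$ modulo $p$. So the $u_i$ agree only to the weak precision $|p|^{c/p}$, and nothing says that they can be changed so as to agree to precision $|p|^c$. This is where the approach stops. (In characteristic $p$ approximate roots to arbitrary precision are unique in the limit, and Remark 3 says that the difficulty is absent.)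

To turn the difficulty into a counterexample we want a connected space with two approximate roots on two pieces that cannot be glued. Adjoining one $G$ with $|G^p-T|\le|p^k|$ is no good, since $G$ is then a global approximate root. Neither is a disjoint union of two pieces with separate roots. So we use an auxiliary invertible function $h$ which interpolates between the two.

Let $k\ge1$ be an integer, $L=k+3p$, and let $X_1$ be the space of $(T,h,G_1,G_2)$ with $|T|\le1$ and
$$|p|^{2L}\le|h|\le|p|^{-2L},\quad|G_i|\le|p|^{-2L},\quad|G_1^p-T|\le|p^kh|,\quad|h(G_2^p-T)|\le|p^k|.\tag{2}$$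
Let $A_1$ be its ring of functions. At every point $T$ is within $|p|^k$ of a $p$-th power: if $|h|\le1$ use $G_1$, and if $|h|\ge1$ use $G_2$.

**Claim 4.** *There is no $G\in A_1^\circ$ with $G^p-T\in pA_1^\circ$.*

*Proof.* The point is that the value of $G$ at $h=1$ cannot depend, up to a small error, on which $p$-th roots sit in the slots $G_1,G_2$. Let $t\in\mathbb C_p^\circ$.

*Moving $h$.* Let $w,w'$ be $p$-th roots of $t$. The family $(t,z,w,w')$ over the annulus $|p|^{2L}\le|z|\le|p|^{-2L}$ lies in $X_1$. The pullback of $G$ is a Laurent series $\sum_{l\in\mathbb Z}f_lz^l$ bounded by $1$. As the maximum of $|z|^l$ on the annulus is $|p|^{-2L|l|}$, we get $|f_l|\le|p|^{2L|l|}$. On the smaller annulus $|p|^L\le|z|\le|p|^{-L}$ every term with $l\ne0$ has size at most $|p|^{L|l|}\le|p|^3$. So $G(t,h,w,w')$ is constant modulo $p^3$ for $|p|^L\le|h|\le|p|^{-L}$.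

*Moving a root.* At $h=p^L$ the constraint on $G_2$ is loose: the family $(t,p^L,w,z)$ over the disc $|z|\le|p|^{-3}$ lies in $X_1$, because $|p^L(z^p-t)|\le|p|^{L-3p}=|p|^k$. The pullback $\sum_{l\ge0}f_lz^l$ of $G$ is bounded by $1$, so $|f_l|\le|p|^{3l}$, and on $|z|\le1$ it is constant modulo $p^3$. All $p$-th roots of $t$ lie there. So at $h=p^L$ we may exchange the root in slot 2. Symmetrically, at $h=p^{-L}$ we may exchange the root in slot 1, since $|z^p-t|\le|p|^{-3p}=|p^kp^{-L}|$ for $|z|\le|p|^{-3}$.

Going from $h=1$ to $p^L$, exchanging in slot 2, going to $p^{-L}$, exchanging in slot 1, and going back to $h=1$, we find for any $p$-th roots of $t$: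
$$G(t,1,w_1,w_2)\equiv G(t,1,w_1',w_2')\bmod p^3.\tag{3}$$

*Conclusion.* Map $A_1\to\mathbb C_p\langle T^{1/p}\rangle$ by $T\mapsto T$, $h\mapsto1$, $G_1,G_2\mapsto T^{1/p}$, and let $g=\sum_{l\in\frac1p\mathbb Z_{\ge0}}g_lT^l$ be the image of $G$. By (3), with $\zeta=\zeta_p$, the functions $g$ and $g(\zeta T^{1/p})$ differ by at most $|p|^3$, so $|g_l|\,|\zeta^{pl}-1|\le|p|^3$ for all $l$. For $l\notin\mathbb Z$ we have $|\zeta^{pl}-1|=|p|^{1/(p-1)}\ge|p|$, so $|g_l|\le|p|^2$. Hence $g\equiv g^{\rm int}=\sum_{l\in\mathbb Z}g_lT^l$ modulo $p^2$, and $(g^{\rm int})^p\equiv g^p\equiv T$ modulo $p$ in $\mathbb C_p\langle T\rangle$. This contradicts the computation after (1). $\square$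

Three things separate this toy from Theorem 1. We must treat all $f$ and not only $T$, so the step is iterated infinitely often. An element of $\check A$ is not a function in $A_1$, and on a disc it is visible only after passing to perfectoid covers, where fractional powers of $z$ occur. And the infinitely many steps must not add up to an uncontrolled error. The rest of the notes deals with these points.

## 4. Norms and points with values in algebraically closed fields

The letters $\Omega,\Omega'$ denote complete algebraically closed rank-one valued extension fields of $\mathbb C_p$ of cardinality $\le2^{\aleph_0}$. All rings constructed below have cardinality $\le2^{\aleph_0}$ (completing a field or ring of that size by Cauchy sequences does not enlarge it further), so these fields detect all their rank-one points, and everything lies below the usual cut-off cardinals of the v-site. For $a,b\in\Omega$, "$a\equiv b\bmod p^\nu$" means $|a-b|\le|p|^\nu$.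

For a complete uniform Tate $\mathbb C_p$-algebra $R$ put
$$|a|_R=\inf\{|c|:c\in\mathbb C_p^\times,\ a\in cR^\circ\}.$$
As $R^\circ$ is bounded, this is a norm defining the topology. It is power-multiplicative: if $a^n\in cR^\circ$, then $(a/c^{1/n})^n\in R^\circ$, so $a/c^{1/n}\in R^\circ$. Its unit ball is $R^\circ$: if $|a|_R\le1$, choose for each $n$ some $c_n$ with $a\in c_nR^\circ$ and $|c_n|^n\le2$; then all $a^n$ lie in a fixed multiple of $R^\circ$. For a reduced affinoid algebra $|\cdot|_R$ is the sup norm. Conversely, if $R$ is complete for a power-multiplicative norm extending $|\cdot|$, that norm is $|\cdot|_R$. Continuous $\mathbb C_p$-algebra maps preserve power-bounded elements, so they are contractive.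

Write $R(\Omega)$ for the set of continuous $\mathbb C_p$-algebra maps $R\to\Omega$. By Berkovich,
$$|a|_R=\sup\{|y(a)|:\ \Omega,\ y\in R(\Omega)\}.\tag{4}$$
So if $|y(a)|\le|p|^\nu$ for all $y$, then $a\in p^\nu R^\circ$; if all $y(a)=0$, then $a=0$. Likewise, an isometry can be checked by lifting points: if $R(\Omega)\to Q(\Omega)$ is surjective for all $\Omega$, then $Q\to R$ is isometric. When $R$ lives over $\Omega$, then $\Omega'$ denotes a valued extension of $\Omega$, and points in $R(\Omega')$ are taken $\Omega$-linear.

## 5. Iterating the step over a dense set of functions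

This section builds $A$ by applying the step of Section 3 to a dense set of functions with all precisions $k$.

Let $A_0=\mathbb C_p\langle T\rangle$. Given a reduced affinoid $A_n$, an $f_n\in A_n^\circ$ and an integer $k_n\ge1$, put $L_n=k_n+3p$. Let $X_{n+1}$ be the space of tuples $(x,h_n,G_{n,1},G_{n,2})$ with $x\in X_n=\operatorname{Sp}A_n$ and
$$\begin{gathered}|p|^{2L_n}\le|h_n|\le|p|^{-2L_n},\qquad|G_{n,i}|\le|p|^{-2L_n},\\ |G_{n,1}^p-f_n(x)|\le|p^{k_n}h_n|,\qquad|h_n(G_{n,2}^p-f_n(x))|\le|p^{k_n}|.\end{gathered}\tag{5}$$
The bound on $G_{n,i}$ follows from the other conditions, since they give $|G_{n,i}|^p\le\max(1,|p|^{k_n-2L_n})=|p|^{-(k_n+6p)}$. As $h_n$ is invertible, $X_{n+1}$ is a rational subdomain of $X_n\times(\text{annulus})\times(\text{disc})^2$. Let $A_{n+1}=\mathcal O(X_{n+1})$. By transitivity $X_n$ is a rational subdomain of $D_n$, the product of discs and annuli with coordinates $T,h_i,G_{i,1},G_{i,2}$ $(i<n)$. So $A_n$ is smooth, hence reduced.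

*Mapping out of $A_{n+1}$.* By the universal property of rational localization, continuous $\mathbb C_p$-algebra maps from $A_{n+1}$ to a reduced affinoid algebra $B$ (over $\mathbb C_p$ or over some $\Omega$), or to $\Omega$, are the same as continuous maps from $A_n$ together with elements $h_n\in B^\times$ and $G_{n,1},G_{n,2}\in B$ satisfying (5) pointwise. (Pointwise inequalities say that certain quotients have sup norm $\le1$, i.e. are power-bounded.)

*Points lift.* Each $X_{n+1}(\Omega)\to X_n(\Omega)$ is surjective: take $h_n=1$ and let $G_{n,i}$ be a $p$-th root of $f_n(x)$. So $A_n\to A_{n+1}$ is isometric. Let $A$ be the completion of $\bigcup_nA_n$. It is a complete uniform Tate ring with unit ball $A^\circ$. As maps $A_n\to\Omega$ are contractive, the points of $X(\Omega):=A(\Omega)$ are the same as compatible sequences of points $x_n\in X_n(\Omega)$.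

*Choice of $(f_n,k_n)$.* The metric space $\mathbb C_p$ is separable, hence so are $A_i$ and its subspace $A_i^\circ$. Let $S_i\subset A_i^\circ$ be a countable dense subset, chosen once $A_i$ is constructed. By dovetailing, choose the pairs so that for all $i$, $f\in S_i$, $k\ge1$ there is $n\ge i$ with $(f_n,k_n)=(f,k)$. The set $\bigcup_iS_i$ is dense in $A^\circ$: an element of $A^\circ$ is close to an element of some $A_i$, which then has norm $\le1$, and $S_i$ is dense in $A_i^\circ$.

**Definition (special points).** $x\in X(\Omega)$ is special from $m$ if for all $i\ge m$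
$$h_i(x)=1\quad\text{and}\quad G_{i,1}(x)^p=G_{i,2}(x)^p=f_i(x).$$

Every point of $X_m(\Omega)$ lifts to a point special from $m$, by the lifting just described. For example, if $m=0$ and $f_0=T$, the points special from $0$ over $T=t$ have $x_1=(t,1,w_1,w_2)$ with $w_1,w_2$ any two $p$-th roots of $t$; these are the points that occur in (3). A point special from $m$ is also special from $m+1$.

## 6. Every residue field is perfectoid

This section proves Theorem 1, part 1. Let $x\in X$. The topology of $K(x)$ is given by the rank-one absolute value $|\cdot|_x$ extending that of $\mathbb C_p$. Since it is $\le1$ on $A^\circ$, we have $|a(x)|_x\le|a|$ for $a\in A$.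

**Step 1: functions in the dense set are close to $p$-th powers at $x$.** *For $f\in\bigcup S_i$ and $k\ge1$ there is $u\in K(x)$ with*
$$|f(x)-u^p|_x\le|p|^k.\tag{6}$$
Take $n$ with $(f_n,k_n)=(f,k)$. The inequalities (5) hold at $x$, because they express that elements such as $(G_{n,1}^p-f_n)/(p^{k_n}h_n)$ lie in $A_{n+1}^\circ$. If $|h_n(x)|_x\le1$, use $u=G_{n,1}(x)$; otherwise use $u=G_{n,2}(x)$.

**Step 2: replace an arbitrary element by a quotient of such functions.** Let $a\in K(x)^\circ$. There are $s,t\in A$ with $t(x)\ne0$ and $|a-s(x)/t(x)|_x\le|p|$, so $|s/t|_x\le1$. After scaling both by a power of $p$, $s,t\in A^\circ$. Choose $f,q\in\bigcup S_i$ with $|s-f|,|t-q|\le|p|\,|t(x)|_x$ in $A$. Then at $x$ we have $|q|=|t|$ and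
$$\Big|\frac fq-\frac st\Big|=\Big|\frac{f-s}q+\frac{s(t-q)}{qt}\Big|\le|p|.$$
So $|a-f/q|_x\le|p|$ and $|f/q|_x\le1$.

**Step 3: take roots of numerator and denominator.** Choose $k$ with $|p|^k\le|p|\,|q(x)|_x$. By (6) there are $u,v\in K(x)$ with $|f-u^p|_x,|q-v^p|_x\le|p|^k$. Then $|v^p|=|q|$ and
$$\Big|\frac fq-\frac{u^p}{v^p}\Big|=\Big|\frac{f(v^p-q)}{qv^p}+\frac{f-u^p}{v^p}\Big|\le|p|.$$
So $|a-(u/v)^p|_x\le|p|$ and $|u/v|_x\le1$. Here it mattered that every precision $k$ occurs in the construction, because $q(x)$ may be small.

Thus Frobenius is surjective on $K(x)^\circ/p$. Since $p^{1/p}\in\mathbb C_p\subset K(x)$, $K(x)$ is a perfectoid field. This proves part 1 of Theorem 1. $\square$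

## 7. Elements of $\check A$ as functions on points

We cannot write down $\check A$, so we study its elements through their values.

If $E$ is a perfectoid ring and $A\to E$ is continuous, then $\operatorname{Spa}(E,E^\circ)\to X$ is an object of $X_{\mathrm v}$, and by (F1) restriction is a ring map $\check A\to E$, $g\mapsto g_E$, carrying $\check A^+$ into $E^\circ$. So it is continuous, and it maps $\check A^\circ$ into $E^\circ$. With $E=\Omega$ we get a value $g(x)\in\Omega$ for each $x\in X(\Omega)$. By functoriality
$$y(g_E)=g(y|_A)\qquad(y\in E(\Omega)).\tag{7}$$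

**Lemma 5.** *If $g\in\check A$ has $g(x)=0$ for all $\Omega$ and all $x\in X(\Omega)$, then $g=0$.*

*Proof.* Affinoid perfectoid spaces $Y=\operatorname{Spa}(P,P^+)$ over $X$ form a basis of $X_{\mathrm v}$, so it suffices to show that $g|_Y\in P$ is $0$. As $P$ is uniform, it suffices that $g|_Y$ vanishes at every map $P\to\Omega''$ to a complete algebraically closed rank-one field, of any cardinality. The composite $A\to\Omega''$ has image in the closure, inside $\Omega''$, of the algebraic closure of the field generated by the image of $A$. This closure is a field $\Omega$ of our kind, and the value of $g$ in $\Omega''$ is the image of $g(x)\in\Omega$ for the resulting $x\in X(\Omega)$. So it is $0$. $\square$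

The next lemma says that an element of $\check A$ depends, up to a small error, on finitely many levels only. This will be the starting point of an induction.

**Lemma 6.** *For $g\in\check A^\circ$ there is $n$ such that $|g(x)-g(x')|\le|p|^3$ for all $\Omega$ and all $x,x'\in X(\Omega)$ with $x_n=x'_n$.*

*Proof.* We map $A$ to one perfectoid ring $R$, obtained by adjoining $p$-power roots of all coordinates, and approximate $g_R$ at a finite level.

**Step 1: the ring $R_n$.** Let $D_n^{(j)}$ be the product of discs and annuli with coordinates $t^{1/p^j}$, where $t$ runs through the coordinates of $D_n$. It is finite over $D_n$. Let $A_n^{(j)}=A_n\otimes_{\mathcal O(D_n)}\mathcal O(D_n^{(j)})$. This is the ring of the preimage of $X_n$, a rational subdomain of $D_n^{(j)}$, so it is reduced. Points lift from $A_n^{(j)}$ to $A_n^{(j+1)}$, so these maps are isometric. Let $R_n$ be the completion of $\bigcup_jA_n^{(j)}$ for the sup norms. A point of $R_n(\Omega)$ is a point of $X_n(\Omega)$ together with compatible systems of $p$-power roots of all its coordinates.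

**Step 2: $R_n$ is perfectoid.** We identify $R_n$ with a rational localization of a perfectoid ring. Let $P$ be the completion of $\bigcup_j\mathcal O(D_n^{(j)})$, the algebra of a perfectoid product of discs and annuli. Let $U\subset\operatorname{Spa}(P,P^\circ)$ be the rational subset given by the inequalities defining $X_n\subset D_n$. By (F3), $\mathcal O(U)$ is perfectoid. The universal property gives maps $A_n^{(j)}\to\mathcal O(U)$.

The union of their images is dense. Indeed, let $q$ be the denominator defining the rational subset. Then $P[1/q]$ is dense in $\mathcal O(U)$. Since $P\to\mathcal O(U)$ and multiplication by $q^{-m}$ are continuous, each element of $P[1/q]$ is a limit of elements of $\bigcup_j\mathcal O(D_n^{(j)})[1/q]$, and these come from the $A_n^{(j)}$.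

The maps are isometric. For $a\in A_n^{(j)}$ the norm of $a$ in $\mathcal O(U)$ is at most the sup norm, by contractivity. It is at least the sup norm, because every $\mathbb C_p$-point of $A_n^{(j)}$ lifts to a $\mathbb C_p$-point of $\mathcal O(U)$ by choosing roots of the coordinates. Hence $R_n=\mathcal O(U)$.

**Step 3: the ring $R$.** Every point of $R_n(\Omega)$ lifts to $R_{n+1}(\Omega)$: lift the point of $X_n$, then choose roots of the new coordinates. So $R_n\to R_{n+1}$ is isometric. Let $R$ be the completion of $\bigcup R_n$. It is complete and uniform. Since $\bigcup R_n^\circ$ is dense in $R^\circ$, every class in $R^\circ/p$ comes from some $R_n^\circ$, where it is a $p$-th power modulo $p$. So $R$ is perfectoid. The contractive maps $A_n\to R_n$ give $A\to R$.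

**Step 4: approximation.** Given $g$, choose $n$ and $b\in R_n$ with $|g_R-b|\le|p|^3$. Let $x_n=x_n'$. Lifting $x$ to $R(\Omega)$ means choosing compatible $p$-power roots of the values of all coordinates. Choose lifts $y,y'$ of $x,x'$ with the same roots for the coordinates of $D_n$. Then $y(b)=y'(b)$, so by (7) $|g(x)-g(x')|=|y(g_R)-y'(g_R)|\le|p|^3$. $\square$

## 8. Discs and annuli through perfectoid eyes

In Claim 4 we pulled $G$ back to a disc or annulus and read off its Laurent coefficients. For $g\in\check A$ we can pull back only to perfectoid rings over the disc. This section finds a substitute for the Laurent expansion: a series with exponents in $\mathbb Z[1/p]$ in which the fractional exponents are controlled.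

Let $V$ be a closed disc $\{|z|\le r\}$ or a closed annulus $\{r_1\le|z|\le r_2\}$ over $\Omega$, with radii in $|\Omega^\times|$. For $l\in\mathbb Z[1/p]$ (with $l\ge0$ for a disc) let $\|z^l\|$ be the maximum of $|z|^l$ on $V$. On a circle $|z|=\rho$ the sup norm of a Laurent series is $\max|f_l|\rho^l$, so on $V$ it is $\max|f_l|\,\|z^l\|$.

**The ring $S$.** Let $\mathcal O_\infty=\bigcup_j\mathcal O(V)[z^{1/p^j}]$, the union of the function rings of the discs or annuli with coordinate $z^{1/p^j}$. Let $S$ be its completion: the series $\sum_{l\in\mathbb Z[1/p]}f_lz^l$ with $|f_l|\,\|z^l\|\to0$, with norm $\max|f_l|\,\|z^l\|$. If $\sum f_lz^l\in S^\circ$ is a finite sum, then $\big(\sum f_l^{1/p}z^{l/p}\big)^p\equiv\sum f_lz^l\bmod pS^\circ$, because each $f_l^{1/p}z^{l/p}$ has norm $\le1$. So $S$ is perfectoid. Put $V_\infty=\operatorname{Spa}(S,S^\circ)$.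

Let $\sigma$ be the isometric automorphism $z^{1/p^j}\mapsto\zeta_{p^j}z^{1/p^j}$ of $S$ over $\mathcal O(V)$. Then $\sigma(z^l)=\chi(l)z^l$ with $\chi(l)=1$ exactly for $l\in\mathbb Z$. If $l=a/p^k$ with $p\nmid a$ and $k\ge1$, then $\chi(l)$ is a primitive $p^k$-th root of unity, so $|\chi(l)-1|=|p|^{1/(p^{k-1}(p-1))}$. Since $p/(p-1)\le2$ and $1/p^k\le|l|$ (ordinary absolute value of the rational number $l$),
$$|\chi(l)-1|\ge|p|^{2/p^k}\ge|p|^{2|l|}\quad\text{and}\quad|\chi(l)-1|\ge|p|\qquad(l\notin\mathbb Z).\tag{8}$$
The first bound is good for $l$ near $0$, where the second is wasteful. It is what makes the shrinking argument work for fractional exponents.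

**The ring $E$.** To extend a map $A_i\to\mathcal O(V)$ to $A$, we need $p$-th roots of many functions. Let $\widetilde{\mathcal O}$ be the integral closure of $\mathcal O(V)$ in an algebraic closure of $\operatorname{Frac}\mathcal O(V)$. It is the union of its finite $\mathcal O(V)$-subalgebras, which are affinoid domains. Their sup norms are compatible, by lying over for maximal ideals. Let $E$ be the completion of $\widetilde{\mathcal O}$. Every element of $\widetilde{\mathcal O}$ of norm $\le1$ has a $p$-th root in $\widetilde{\mathcal O}$, of norm $\le1$, so $E$ is perfectoid. Each $\mathcal O(V)[z^{1/p^j}]$ is a domain, finite free over $\mathcal O(V)$. So choosing compatible roots of $z$ in $\widetilde{\mathcal O}$ gives an embedding $\mathcal O_\infty\subset\widetilde{\mathcal O}$ (the kernel meets $\mathcal O(V)$ in $0$, so it is $0$ by integrality). It is isometric because sup norms are intrinsic. Hence $S\subset E$ isometrically. Let $W=\operatorname{Spa}(E,E^\circ)$.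

**Lemma 7.** *(i) Every $e\in\widetilde{\mathcal O}$ of norm $\le1$ is integral over $\mathcal O(V)^\circ$. (ii) $W\to V_\infty$ is surjective. (iii) $E(\Omega')\to S(\Omega')$ and $E(\Omega')\to V(\Omega')$ are surjective.*

*Proof.* (i) Automorphisms of the algebraic closure over $\operatorname{Frac}\mathcal O(V)$ preserve $\widetilde{\mathcal O}$ and its norm, as sup norms are intrinsic. So all conjugates of $e$ lie in $\widetilde{\mathcal O}$ and have norm $\le1$. The coefficients of the minimal polynomial of $e$ are symmetric functions of the conjugates, so they have norm $\le1$, and they lie in $\widetilde{\mathcal O}\cap\operatorname{Frac}\mathcal O(V)=\mathcal O(V)$, as $\mathcal O(V)$ is normal.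

(ii) Let a point of $V_\infty$ have completed residue field $K$ with valuation ring $K^+$. Since $\widetilde{\mathcal O}$ is integral over $\mathcal O_\infty$, there is a prime of $\widetilde{\mathcal O}$ over the kernel of $\mathcal O_\infty\to K$, and the corresponding extension of residue fields is algebraic. So $\mathcal O_\infty\to K$ extends to $\widetilde{\mathcal O}\to\overline K$. Choose a valuation ring $\overline K{}^+$ of $\overline K$ with $\overline K{}^+\cap K=K^+$. As $\overline K/K$ is algebraic, the rank-one coarsening of $\overline K{}^+$ is the unique extension of the rank-one absolute value of $K$, so $\overline K{}^+$ defines the topology of $\overline K$ extending that of $K$. By (i), elements of $\widetilde{\mathcal O}$ of norm $\le1$ are integral over $\mathcal O(V)^\circ\subset S^\circ$, and $S^\circ$ maps to $K^+$. So they map into $\overline K{}^+$. Hence the map is continuous and extends to $(E,E^\circ)\to(\widehat{\overline K},\widehat{\overline K}{}^+)$. It is compatible with $S\to K$ since $\mathcal O_\infty$ is dense in $S$. This gives a point of $W$ over the given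 one.

(iii) The first surjectivity follows in the same way with $\Omega'$ in place of $\overline K$. The map $S(\Omega')\to V(\Omega')$ is surjective, because we may choose compatible $p$-power roots of the value of $z$; the resulting maps on the rings $\mathcal O(V)[z^{1/p^j}]$ are contractive and extend to $S$. Compose. $\square$

The next lemma moves families of points of $X_i$ into $X$.

**Lemma 8.** *Let $\psi:A_i\to\mathcal O(V)$ be a continuous $\mathbb C_p$-algebra map. It extends to a continuous $\Psi:A\to E$ such that for all $y\in E(\Omega')$ the point $y\circ\Psi$ is special from $i$ and lies over $y|_{\mathcal O(V)}\circ\psi\in X_i(\Omega')$.*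

*Proof.* Start with $B_i=\mathcal O(V)$ and $\psi_i=\psi$. Inductively, for $j\ge i$, let $\psi_j:A_j\to B_j$ be given with $B_j\subset\widetilde{\mathcal O}$ a finite $\mathcal O(V)$-subalgebra. Choose $\gamma\in\widetilde{\mathcal O}$ with $\gamma^p=\psi_j(f_j)$; then $|\gamma|\le1$. Let $B_{j+1}=B_j[\gamma]$ and send $h_j\mapsto1$, $G_{j,1},G_{j,2}\mapsto\gamma$. The conditions (5) hold, so this defines $\psi_{j+1}$. All these maps are contractive, so they extend to $A\to E$. The last assertion is clear from the construction. $\square$

Finally, the substitute for the Laurent expansion. It says that an element of $E$ that is nearly a function of $v\in V$ is nearly a series in $S$ that is nearly fixed by $\sigma$.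

**Lemma 9.** *Let $b\in E^\circ$ and let $\nu>\varepsilon>0$ be rational. Suppose $|y(b)-y'(b)|\le|p|^\nu$ for all $\Omega'$ and all $y,y'\in E(\Omega')$ with the same restriction to $\mathcal O(V)$. Then there is $f=\sum f_lz^l\in S^\circ$ with $|f-b|_E\le|p|^{\nu-\varepsilon}$ and*
$$|f_l|\,\|z^l\|\le1,\qquad|\chi(l)-1|\,|f_l|\,\|z^l\|\le|p|^{\nu-\varepsilon}\qquad\text{for all }l.\tag{9}$$
*If $y(b)=y'(b)$ for all such pairs, then $b\in\mathcal O(V)$.*

*Proof.* **Step 1: the two pullbacks of $b$ nearly agree.** Let $W\times_{V_\infty}W=\operatorname{Spa}(E_2,E_2^+)$ (by (F3)) and $\delta=p_1^*b-p_2^*b\in E_2$. A point of $E_2(\Omega')$ gives a pair $y,y'\in E(\Omega')$ agreeing on $S$, hence on $\mathcal O(V)$. So $|\delta|\le|p|^\nu$ at every such point, and $\delta\in p^\nu E_2^\circ$ by (4). Put $\lambda=p^{\varepsilon/2}$. Topologically nilpotent elements lie in $E_2^+$, so $\lambda E_2^\circ\subset E_2^+$ and $\lambda\delta\in p^\nu E_2^+$.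

**Step 2: descend modulo $p^\nu$, then lift.** By Step 1 the two pullbacks of $\lambda b$ agree in $H^0(W\times_{V_\infty}W,\mathcal O^+/p^\nu)$. By Lemma 7(ii) and (F2), $W\to V_\infty$ is a v-cover, so $\lambda b$ descends to some $s\in H^0(V_{\infty,\mathrm v},\mathcal O^+/p^\nu)$. From $0\to\mathcal O^+\xrightarrow{p^\nu}\mathcal O^+\to\mathcal O^+/p^\nu\to0$, the obstruction to lifting $s$ lies in $H^1(V_{\infty,\mathrm v},\mathcal O^+)$, which is killed by $\lambda$ by (F1). So $\lambda s$ lifts to some $\tilde f\in S^\circ$. On $W$, $\tilde f-\lambda^2b$ vanishes in $\mathcal O^+/p^\nu$, so by the same exact sequence on $W$ it lies in $p^\nu E^\circ$. Put $f=\lambda^{-2}\tilde f$. As $|\lambda^2|=|p|^\varepsilon$, we get $|f-b|\le|p|^{\nu-\varepsilon}\le1$. So $|f|\le1$, and $f\in S^\circ$ since $S\subset E$ is isometric.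

**Step 3: compare with $\sigma$.** For $u\in S(\Omega')$ the points $u$ and $u\circ\sigma$ agree on $\mathcal O(V)$. Lift both to $E(\Omega')$, by Lemma 7(iii). The values of $b$ at the lifts differ by at most $|p|^\nu$, and $f$ is within $|p|^{\nu-\varepsilon}$ of $b$. So $|u(f)-u(\sigma f)|\le|p|^{\nu-\varepsilon}$ for all $u$, that is, $|\sigma f-f|_S\le|p|^{\nu-\varepsilon}$. Together with $f\in S^\circ$ this is (9).

**Step 4: the exact case.** If $y(b)=y'(b)$ for all pairs, then $\delta=0$, so $b\in S$ by the sheaf property of $\mathcal O$ for the v-cover $W\to V_\infty$. As in Step 3, $u(b)=u(\sigma b)$ for all $u$, so $\sigma b=b$. So only $l\in\mathbb Z$ occur in $b$, and $b\in\mathcal O(V)$. $\square$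

## 9. Values at special points do not depend on the roots

This is the analogue of (3) for $\check A$, with infinitely many levels of roots.

**Proposition 10.** *Let $g\in\check A^\circ$, $m\ge0$. If $x,x'\in X(\Omega)$ are special from $m$ and $x_m=x'_m$, then $|g(x)-g(x')|\le|p|^{5/2}$.*

*Proof.* **Step 1: set up a descending induction.** Take $n$ from Lemma 6. For $m\ge n$ even the bound $|p|^3$ holds, since $x_m=x'_m$ implies $x_n=x'_n$. Below level $n$ each level will cost a factor $|p|^{-\varepsilon}$, and there are at most $n$ of them. So put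
$$\varepsilon=\frac1{2(n+1)},\qquad\nu_m=3-(n-m)\varepsilon\quad(m\le n).$$
We show by descending induction on $m\le n$ the statement, for all $\Omega$, with bound $|p|^{\nu_m}$. As $\nu_m\ge5/2$, this suffices. The case $m=n$ is done. Let $m<n$, assume the statement for $m+1$, and put $\nu=\nu_{m+1}\le3$.

**Step 2: a function on $X_{m+1}$.** For $\eta\in X_{m+1}(\Omega)$ let $\beta(\eta)=g(\tilde\eta)$, with $\tilde\eta$ any point special from $m+1$ over $\eta$. By the inductive assumption this is well defined modulo $p^\nu$. We need to evaluate $\beta$ along one-dimensional families. Let $\psi:A_{m+1}\to\mathcal O(V)$ be as in Lemma 8, with $\Psi:A\to E$ and $b=g_E\in E^\circ$. If $y,y'\in E(\Omega')$ agree on $\mathcal O(V)$, then $y\circ\Psi,y'\circ\Psi$ are special from $m+1$ over the same point of $X_{m+1}(\Omega')$. So $|y(b)-y'(b)|\le|p|^\nu$ by (7) and induction, and Lemma 9 applies. For the resulting $f$, any $v\in V(\Omega)$ and any $u\in S(\Omega)$ over $v$, lift $u$ to $E(\Omega)$ to get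
$$\beta(v\circ\psi)\equiv u(f)\bmod p^{\nu-\varepsilon}.\tag{10}$$

Let $\xi=x_m=x'_m$, $\phi=f_m(\xi)\in\Omega^\circ$, $L=L_m$, $k=k_m$. As $x,x'$ are special from $m$, we have $x_{m+1}=(\xi,1,w_1,w_2)$ and $x'_{m+1}=(\xi,1,w_1',w_2')$, where the $w_i,w_i'$ are $p$-th roots of $\phi$.

**Step 3: moving $h$.** *For $p$-th roots $w,w'$ of $\phi$, $\beta(\xi,h,w,w')$ is constant modulo $p^{\nu-\varepsilon}$ for $|p|^L\le|h|\le|p|^{-L}$.* Let $V=\{|p|^{2L}\le|z|\le|p|^{-2L}\}$ and $\psi=(\xi,z,w,w')$; (5) holds as $w^p=w'^p=\phi$. Here $\|z^l\|=|p|^{-2L|l|}$. For $|p|^L\le|z|\le|p|^{-L}$ we have $|z|^l\le|p|^{-L|l|}$. So for $l\notin\mathbb Z$, by (9) and (8),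
$$|f_lz^l|\le|p|^{\nu-\varepsilon-2|l|+2L|l|-L|l|}\le|p|^{\nu-\varepsilon},$$
since $L\ge2$. For $0\ne l\in\mathbb Z$, by the first half of (9), $|f_lz^l|\le|p|^{2L|l|-L|l|}=|p|^{L|l|}\le|p|^3\le|p|^\nu$. So $u(f)$ is congruent to the constant coefficient of $f$, and (10) gives the claim.

**Step 4: exchanging the second root.** *For $p$-th roots $w,w',w''$ of $\phi$, $\beta(\xi,p^L,w,w')\equiv\beta(\xi,p^L,w,w'')\bmod p^{\nu-\varepsilon}$.* Let $V=\{|z|\le|p|^{-3}\}$ and $\psi=(\xi,p^L,w,z)$. Condition (5) holds: $|z|\le|p|^{-3}\le|p|^{-2L}$ and $|p^L(z^p-\phi)|\le|p|^{L-3p}=|p|^k$. Here $\|z^l\|=|p|^{-3l}$. Let $|z|\le1$. If $l\notin\mathbb Z$, then $|f_lz^l|\le|p|^{\nu-\varepsilon-2l+3l}\le|p|^{\nu-\varepsilon}$. If $1\le l\in\mathbb Z$, then $|f_lz^l|\le|p|^{3l}\le|p|^\nu$. So by (10) $\beta$ is constant modulo $p^{\nu-\varepsilon}$ for $|z|\le1$. In particular it has the same value at $w'$ and $w''$.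

**Step 5: exchanging the first root.** Symmetrically, $\beta(\xi,p^{-L},w',w)\equiv\beta(\xi,p^{-L},w'',w)\bmod p^{\nu-\varepsilon}$. Use $\psi=(\xi,p^{-L},z,w)$ on the same disc. Now (5) holds because $|z^p-\phi|\le|p|^{-3p}=|p^kp^{-L}|$ and $w^p=\phi$. The estimate of $f$ is that of Step 4.

**Step 6: the path from $x_{m+1}$ to $x'_{m+1}$.** Modulo $p^{\nu-\varepsilon}$, Steps 3, 4, 3, 3, 5, 3 give
$$\begin{aligned}\beta(\xi,1,w_1,w_2)&\equiv\beta(\xi,p^L,w_1,w_2)\equiv\beta(\xi,p^L,w_1,w_2')\equiv\beta(\xi,1,w_1,w_2')\\&\equiv\beta(\xi,p^{-L},w_1,w_2')\equiv\beta(\xi,p^{-L},w_1',w_2')\equiv\beta(\xi,1,w_1',w_2').\end{aligned}$$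
Since $x,x'$ are also special from $m+1$, $g(x)\equiv\beta(x_{m+1})$ and $g(x')\equiv\beta(x'_{m+1})$ modulo $p^\nu$. So $|g(x)-g(x')|\le|p|^{\nu-\varepsilon}=|p|^{\nu_m}$. $\square$

## 10. $T$ has no approximate $p$-th root in $\check A$

We prove Theorem 1, part 2, by reducing to (1). Suppose $g\in\check A^\circ$ and $g^p-T\in p\check A^\circ$.

**Step 1: pull $g$ back to the unit disc.** Take $V=X_0=\{|T|\le1\}$ over $\Omega=\mathbb C_p$, $z=T$, $\psi=\mathrm{id}:A_0\to\mathcal O(V)$, $\Psi:A\to E$ from Lemma 8 with $i=0$, and $b=g_E\in E^\circ$. As $\check A^\circ$ maps into $E^\circ$, $|b^p-T|_E\le|p|$.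

**Step 2: fractional exponents are negligible.** If $y,y'\in E(\Omega')$ agree on $\mathcal O(V)$, then $y\circ\Psi,y'\circ\Psi$ are special from $0$ with the same image in $X_0$, so by Proposition 10 with $m=0$, $|y(b)-y'(b)|\le|p|^{5/2}$. Lemma 9 applies with $\nu=5/2$ and $\varepsilon=1/2$: there is $f=\sum f_lT^l\in S^\circ$ with $|f-b|\le|p|^2$. Here $\|T^l\|=1$, so (9) and the second bound of (8) give $|f_l|\le|p|^2/|\chi(l)-1|\le|p|$ for $l\notin\mathbb Z$.

**Step 3: contradiction.** Put $f^{\rm int}=\sum_{l\in\mathbb Z_{\ge0}}f_lT^l\in\mathbb C_p^\circ\langle T\rangle$. Then $|b-f^{\rm int}|\le|p|$. Both elements have norm $\le1$, so $|b^p-(f^{\rm int})^p|\le|p|$, and therefore $|(f^{\rm int})^p-T|\le|p|$ in $E$. As $\mathbb C_p\langle T\rangle\subset E$ is isometric for the Gauss norm, $f^{\rm int}$ is a solution of (1), and there is none.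

So no such $g$ exists, Frobenius is not surjective on $\check A^\circ/p$, and $\check A$ is not perfectoid. This proves Theorem 1, and Conjecture 12.1 is false. $\blacksquare$

## 11. Sequences of $p$-power roots in $\check A$

We prove Theorem 2. Injectivity holds since $\mathbb C_p\to\check A$ is injective (evaluate at a point). For surjectivity let $(g_j)_{j\ge0}$ be a sequence in $\check A$ with $g_{j+1}^p=g_j$. Multiplying by a sequence $(p^{r/p^j})_j$ of compatible roots, for a suitable integer $r$, we may assume $g_0\in\check A^+$. Then all $g_j\in\check A^+$, since $g_j^{p^j}=g_0$ and $\check A^+$ is integrally closed in $\check A$ (membership in $\mathcal O^+$ is tested at points). We shall use: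
$$a,b\in\Omega^\circ,\ |a-b|\le|p|^s,\ s\ge1\ \Longrightarrow\ |a^p-b^p|\le|p|^{s+1}.\tag{11}$$
Indeed, with $d=a-b$, $a^p-b^p$ is a sum of terms $\binom pib^{p-i}d^i$ $(1\le i\le p-1)$ of size $\le|p|\,|d|$ and of $d^p$, with $|d^p|\le|p|^{ps}\le|p|^{s+1}$.

**Step 1: exact independence of roots.** *If $x,x'$ are special from $m$ and $x_m=x'_m$, then $g_i(x)=g_i(x')$ for all $i$.* Proposition 10 bounds $|g_{i+j}(x)-g_{i+j}(x')|$ by $|p|^{5/2}$. Raising to the $p$-th power $j$ times, (11) gives $|g_i(x)-g_i(x')|\le|p|^{5/2+j}$ for all $j$.

**Step 2: $g_0$ is constant along one-dimensional families.** Let $\psi:A_m\to\mathcal O(V)$ be as in Section 8, with $\Psi$ from Lemma 8 and $e_j=(g_j)_E$. By Step 1 and the last part of Lemma 9, $e_j\in\mathcal O(V)\cap E^\circ=\mathcal O(V)^\circ$, and $e_0=e_j^{p^j}$. The derivation $\partial=z\,d/dz$ multiplies the coefficient of $z^l$ by $l$, so it preserves $\mathcal O(V)^\circ$. Hence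
$$|\partial e_0|=|p^je_j^{p^j-1}\partial e_j|\le|p|^j\quad\text{for all }j.$$
Thus $\partial e_0=0$ and $e_0\in\Omega$. If $x\in X(\Omega)$ is special from $m$ over $v\circ\psi$ with $v\in V(\Omega)$, lift $v$ to $y\in E(\Omega)$. By Step 1, $g_0(x)=g_0(y\circ\Psi)=y(e_0)=e_0$. So $g_0$ has the same value at all points of $X(\Omega)$ that are special from $m$ and lie over points $v\circ\psi$.

**Step 3: $g_0$ is constant on all special points.** Let $x^*\in X(\mathbb C_p)$ be special from $0$ over $T=0$, and $c_j=g_j(x^*)\in\mathbb C_p$. *Claim: $g_0(x)=c_0$ for all $x\in X(\Omega)$ special from some $m$.* We use induction on $m$. For $m=0$ apply Step 2 with $V$ the unit disc over $\Omega$ and $\psi:A_0\to\mathcal O(V)$, $T\mapsto z$, comparing $x$ with $x^*$ viewed in $X(\Omega)$.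

Let $x$ be special from $m+1$, $x_{m+1}=(\xi,h,G_1,G_2)$, $\phi=f_m(\xi)$. We join $x_{m+1}$ to the image of a point special from $m$. Let $w_1$ be a $p$-th root of $\phi$ nearest to $G_1$, and $d=|G_1-w_1|$. If $d=0$ nothing is needed. If $d>0$ and $|G-w_1|\le d$, then for every $p$-th root $w$ of $\phi$
$$|G-w|\le\max(d,|w_1-w|)\le|G_1-w|,$$
because $d\le|G_1-w|$ by the choice of $w_1$ and $|w_1-w|\le\max(d,|G_1-w|)$. Multiplying over all $p$-th roots $w$ (with multiplicity), $|G^p-\phi|\le|G_1^p-\phi|$. So $(\xi,h,w_1+z,G_2)$ over the disc $\{|z|\le d\}$ satisfies (5), and this family joins $x_{m+1}$ to $(\xi,h,w_1,G_2)$. Likewise join this point to $(\xi,h,w_1,w_2)$ with $w_2^p=\phi$. Then join to $(\xi,1,w_1,w_2)$ by the annulus $\{|p|^{2L_m}\le|z|\le|p|^{-2L_m}\}$ with $\psi=(\xi,z,w_1,w_2)$. By Step 2, applied at level $m+1$ to each family (and Step 1), $g_0(x)=g_0(x')$ for a point $x'$ special from $m+1$ over $(\xi,1,w_1,w_2)$. Such an $x'$ is special from $m$, so $g_0(x')=c_0$ by induction.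

Applied to the sequence $(g_j,g_{j+1},\dots)$, the claim gives $g_j(x)=c_j$ for all $x$ special from some $m$.

**Step 4: $g_0$ is constant.** Let $x\in X(\Omega)$ be arbitrary and $j\ge0$. Take $n$ from Lemma 6 for $g_j$ and $x'$ special from $n$ over $x_n$. Then $|g_j(x)-c_j|=|g_j(x)-g_j(x')|\le|p|^3$, so by (11)
$$|g_0(x)-c_0|=|g_j(x)^{p^j}-c_j^{p^j}|\le|p|^{3+j}\quad\text{for all }j.$$
So $g_0(x)=c_0$, and $g_0=c_0$ by Lemma 5. Likewise $g_j=c_j$ for all $j$. This proves the first statement of Theorem 2.

**Step 5: maps from perfectoid rings.** Let $P$ be a perfectoid ring and $\theta:P\to\check A$ continuous. With $\varpi$ as in the definition of perfectoid, $P^\circ$ is $\varpi$-adically complete and $p\in\varpi^pP^\circ$. So $P^\circ$ is $p$-adically complete: a series $\sum p^ia_i$ converges, and its tails satisfy $\sum_{i\ge n}p^ia_i\in p^nP^\circ$. Frobenius is surjective on $P^\circ/p$ and $\varprojlim_{x\mapsto x^p}P^\circ\cong\varprojlim_{\rm Frob}P^\circ/p$. So every $s\in P^\circ$ is congruent modulo $p$ to an element of $P^\circ$ with a compatible system of $p$-power roots in $P^\circ$.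 Iterating, $s=\sum_ip^is_i$ with such $s_i\in P^\circ$. By the first part, $\theta(s_i)\in\mathbb C_p$.

Evaluation at a point shows $\check A^+\cap\mathbb C_p=\mathbb C_p^\circ$, so $p^n\check A^+\cap\mathbb C_p=p^n\mathbb C_p^\circ$ and $\mathbb C_p$ carries the subspace topology. Being complete, it is closed in $\check A$. Hence $\theta(P^\circ)\subset\mathbb C_p$. Finally $P=P^\circ[\varpi^{-1}]$, and $\theta(\varpi)\in\mathbb C_p\setminus\{0\}$ as $\varpi$ is a unit. So $\theta(P)\subset\mathbb C_p$. $\blacksquare$

## 12. Characteristic $p$: the completed perfection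

We prove Remark 3. Let $pA=0$. The plan is to write down the perfectoid ring that represents the diamond of $X$. Let $R_0^+$ be the $\varpi$-adic completion of $\varinjlim_{\rm Frob}A^\circ$, $R=R_0^+[1/\varpi]$, and $R^+$ the integral closure of $R_0^+$ in $R$. For instance, if $A=k\langle T\rangle$ with $k$ a perfectoid field of characteristic $p$, then $R=k\langle T^{1/p^\infty}\rangle$.

**Step 1: $R$ is perfectoid.** The colimit is perfect. It is $\varpi$-torsion free: if $\varpi^{p^i}a$ dies in the colimit for $a\in A^\circ$ at stage $i$, then $\varpi^{p^{i+j}}a^{p^j}=0$ in $A$ for some $j$, so $a^{p^j}=0$ as $\varpi$ is a unit, and $a$ is $0$ in the colimit. Both properties pass to the completion: Frobenius is bijective and carries the ideals $(\varpi^N)$ to $(\varpi^{pN})$, which are cofinal, and completion preserves $\varpi$-torsion freeness. So $R_0^+$ is perfect and $\varpi$-torsion free. If $f\in R^\circ$, there is $c$ with $f^{p^j}\in\varpi^{-c}R_0^+$ for all $j$. By perfectness $f\in\varpi^{-c/p^j}R_0^+$ for all $j$. Hence $\varpi R^\circ\subset R_0^+$, and $R^\circ$ is bounded.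 Thus $R$ is complete, perfect and uniform, i.e. perfectoid: a $p$-th root of a power-bounded element is power-bounded, and $\varpi^p\mid p=0$.

**Step 2: $R$ receives the same test maps as $A$.** Let $(P,P^+)$ be perfectoid of characteristic $p$ and $(A,A^\circ)\to(P,P^+)$ continuous. $P$ is perfect, and so is $P^+$, being integrally closed in $P$. So $A^\circ\to P^+$ extends uniquely to $\varinjlim_{\rm Frob}A^\circ$. As $P^+$ is open and bounded in the complete ring $P$, it is $\varpi$-adically complete, so the map extends uniquely to $R_0^+\to P^+$. Inverting $\varpi$ and using that $P^+$ is integrally closed, we get a unique $(R,R^+)\to(P,P^+)$. Conversely, $A^\circ\to R_0^+$ gives a continuous map $(A,A^\circ)\to(R,R^+)$, with which one can compose. All perfectoid rings over $A$ have characteristic $p$. So the diamond of $X$ is that of $\operatorname{Spa}(R,R^+)$, and by (F1) $\check A=R$ with $\check A^+=R^+$. The topologies agree because $R_0^+\subset R^+\subset\varpi^{-1}R_0^+$. Hence $\check A=R$ is perfectoid. $\blacksquare$
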